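
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}

\title{Refinability of $C(f)$ does not imply refinability of $2^f$}


\begin{abstract}
A surjective mapping between compact metric spaces is refinable if it can be approximated uniformly by surjections with arbitrarily small point inverses. We construct a monotone surjection $f\colon X\to Y$ of continua, with a single nondegenerate point inverse, such that the induced mapping $C(f)$ on the hyperspaces of subcontinua is refinable while the induced mapping $2^f$ on the hyperspaces of all nonempty closed subsets is not. We also show that no such example exists among locally connected continua: there, if $Y$ is nondegenerate, refinability of $C(f)$ forces $f$ to be monotone, and $f$ is monotone if and only if $2^f$ is refinable.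
\end{abstract}

\section{Introduction}

\subsection{The question and the results}

All spaces are metric, a \emph{mapping} is a continuous function, and a \emph{continuum} is a compact connected metric space. For a continuum $X$ with metric $d$, let $2^X$ be the space of all nonempty closed subsets of $X$ with the Hausdorff metric
\[
d_H(A,B)=\max\bigl\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\bigr\},
\]
and let $C(X)\subset 2^X$ be the subspace of all subcontinua of $X$. Both are continua. A mapping $f\colon X\to Y$ between continua induces mappings $2^f\colon 2^X\to 2^Y$ and $C(f)\colon C(X)\to C(Y)$, both given by $A\mapsto f(A)$. We write $\rho$ for the supremum metric on mappings.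

A surjective mapping $f\colon X\to Y$ between compact metric spaces is \emph{refinable} if for every $\varepsilon>0$ there is a surjective mapping $g\colon X\to Y$, an \emph{$\varepsilon$-refinement} of $f$, such that $\rho(f,g)<\varepsilon$ and $\operatorname{diam}g^{-1}(y)<\varepsilon$ for every $y\in Y$. Thus a refinable mapping may identify points that are far apart, but an arbitrarily small change removes all substantial identifications. Every uniform limit of homeomorphisms is refinable. A simple noninjective example is the collapse $[-1,1]\to[-1,0]$, $r\mapsto\min(r,0)$, which is a limit of increasing homeomorphisms.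

It is known that if $f$ is refinable, then so is $2^f$. The following question is posed in \cite{IN}.

\begin{question}
Let $f\colon X\to Y$ be a surjective mapping between continua. If $C(f)$ is refinable, must $2^f$ be refinable?
\end{question}

One is tempted to expect a positive answer. All points of $X$ are present in $C(X)$ as singletons, and a closed set is a limit of finite sets of points, so an approximation of $C(f)$ seems to carry information about all of $2^X$. Moreover, the answer is positive for locally connected continua (Theorem~B). Nevertheless, the answer in general is no.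

\begin{theoremA}
There are continua $X,Y$ and a monotone surjection $f\colon X\to Y$ with only one nondegenerate point inverse such that
\begin{enumerate}
\item[(1)] $C(f)$ is refinable;
\item[(2)] $2^f$ is not refinable. More precisely, every mapping $\Phi\colon 2^X\to 2^Y$ (surjective or not) with $\rho(\Phi,2^f)<\frac1{50}$ has a point inverse of diameter at least $1$.
\end{enumerate}
\end{theoremA}

(A mapping is \emph{monotone} if its point inverses are connected.)

\begin{theoremB}
Let $X,Y$ be locally connected continua, $Y$ nondegenerate, and $f\colon X\to Y$ a surjective mapping. The following are equivalent: \textup{(a)} $f$ is monotone; \textup{(b)} $2^f$ is a uniform limit of homeomorphisms $2^X\to2^Y$; \textup{(c)} $2^f$ is refinable. If $C(f)$ is refinable, then \textup{(a)}--\textup{(c)} hold.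
\end{theoremB}

If $Y$ is a point and $C(f)$ is refinable, then $\operatorname{diam}C(X)<\varepsilon$ for all $\varepsilon>0$, so $X$ is a point as well. Hence the implication in the question holds for all locally connected $X,Y$. Theorem~B is proved in Section~\ref{sec:lc}; it is not used for Theorem~A.

\subsection{Why closed sets and subcontinua behave differently}\label{sec:idea}

In our example $X$ consists of a locally connected continuum $P$ and a ray $R_X$ that winds down onto a subset $P_0\subset P$. Similarly, $Y$ consists of $D$ and a ray $R_Y$ that winds down onto $D_0\subset D$. The mapping $f$ carries $R_X$ bijectively onto $R_Y$ and collapses to a point $p$ a piece of $P$ that contains a segment $F$, the \emph{needle}, with tip $q$.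

Let $\Phi$ be close to $2^f$. The rays return again and again to a certain point, and this divides them into stretches. A connectedness argument shows that $\Phi$ must send a closed set lying on one stretch of $R_X$ to a closed set lying on the corresponding stretch of $R_Y$. This restricts $\Phi(A)$ for every $A$ that is a limit of such sets. \emph{Every} closed subset of $P_0$ is a limit of finite subsets of the ray, and we let the ray run so that this happens in several incompatible ways for the same $A$. The restrictions then leave no freedom, and for a certain square $K$ we obtain $\Phi(K)=\Phi(K\cup\{q\})$.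

For a mapping close to $C(f)$ there is the same kind of restriction, but only at limits of \emph{arcs} of the ray. These form a thin set $\mathcal L_X\subset C(P)$, a Z-set in the Hilbert cube $C(P)$. A homeomorphism $C(P)\to C(D)$ can be prescribed on a Z-set, provided that the prescribed values are close to those of $C(f)$. So the arcs of the ray and their limits are what needs a construction by hand. The main point is to record how far an arc reaches up the needle, because $f$ forgets this. The ray reaches the needle only along a segment $L$, the \emph{track}. For a connected piece of the ray there is room on $L$ to store this information. For a closed set such as $K\cup\{q\}$, with $K\supset L$, there is none.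

\subsection{Facts used}\label{sec:facts}

A \emph{Peano continuum} is a locally connected continuum. A \emph{free arc} in a space is an arc which becomes an open subset when its end points are removed. $Q$ is the Hilbert cube.

\emph{Convex metrics.} Every Peano continuum has a convex metric \cite{BM}, that is, a compatible metric in which any two points $x,y$ are joined by an arc isometric to $[0,d(x,y)]$. For such a metric let $N_t(A)$ be the closed $t$-neighborhood of $A$. Then $N_t(A)$ is connected if $A$ is, $d_H(N_t(A),N_t(B))\le d_H(A,B)$ and $d_H(N_t(A),N_{t'}(A))\le|t-t'|$. In particular $N_t(A)$ depends continuously on $(A,t)$.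

\emph{Hyperspaces.} For a nondegenerate Peano continuum $Z$, $2^Z\cong Q$; if in addition $Z$ has no free arc, then $C(Z)\cong Q$ \cite{CS}.

\emph{Cell-like mappings.} A compactum is \emph{cell-like} if it is contractible in each of its neighborhoods in an ANR containing it; contractible compacta are cell-like. A surjection between Hilbert cubes with cell-like point inverses is a uniform limit of homeomorphisms \cite{Ch}.

\emph{Z-sets.} A closed subset $\mathcal Z$ of a copy $\mathcal M$ of $Q$ is a \emph{Z-set} if for every $\eta>0$ some mapping $\mathcal M\to\mathcal M\setminus\mathcal Z$ is $\eta$-close to the identity. Closed subsets of Z-sets, finite unions of Z-sets, and images of Z-sets under homeomorphisms $\mathcal M\to\mathcal M'$ are Z-sets.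

\emph{Z-set unknotting with estimates} \cite{Ch}, due to Anderson and Barit for $Q$. If $\mathcal M\cong Q$ is a metric space and $\eta>0$, there is $\zeta>0$ such that each homeomorphism between Z-sets of $\mathcal M$ moving points less than $\zeta$ extends to a homeomorphism of $\mathcal M$ moving points less than $\eta$. (For $Q$ with a standard metric this is the estimated extension theorem. The general case follows, because a homeomorphism $\mathcal M\to Q$ and its inverse are uniformly continuous.)

\section{The example}\label{sec:example}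

\subsection{Square, loop, track and needle}

We work in $\mathbb R^3$ with the Euclidean metric and identify $\mathbb R^2$ with $\mathbb R^2\times\{0\}$. See Figure~\ref{fig:P0}. Let
\[
B=[-2,2]^2,\qquad K=[-1,1]^2,
\]
and let $J$, the \emph{loop}, be the polygonal arc with consecutive vertices $j_0=(2,-1)$, $(4,-1)$, $(4,1)$, $j_1=(2,1)$. It contains the \emph{station} $o=(4,0)$. Let
\[
p=(0,0),\quad \ell=(-\tfrac12,\tfrac12),\quad L=[\ell,p],\quad F=\{(0,0,z):0\le z\le1\},\quad q=(0,0,1),
\]
\[
D_0=B\cup J,\qquad P_0=D_0\cup F,\qquad M=L\cup F .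
\]
So $M$ is an arc from $\ell$ along the track $L$ to $p$ and up the needle $F$ to $q$, and $D_0\cap M=L$. Let $c\colon[-1,1]\to M$ be the homeomorphism that is affine on $[-1,0]$ and on $[0,1]$, with $c(-1)=\ell$, $c(0)=p$, $c(1)=q$. It is $1$-Lipschitz.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (-2,-2) rectangle (2,2);
\draw[dashed] (-1,-1) rectangle (1,1);
\draw[thick] (2,-1)--(4,-1)--(4,1)--(2,1);
\draw[densely dotted] (-2,0.5)--(2,0.5);
\draw[densely dotted] (-0.5,-2)--(-0.5,2);
\draw[densely dotted] (-2,-1)--(1,2);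
\draw[gray] (-2,-0.25)--(2,-0.25);
\draw[gray] (0.5,-2)--(0.5,2);
\draw[gray] (-1.25,-2)--(2,1.25);
\draw[line width=1.6pt] (-0.5,0.5)--(0,0);
\draw[line width=1.2pt] (0,0)--(0.25,1.35);
\fill (-0.5,0.5) circle (1.6pt) node[above left] {$\ell$};
\fill (0,0) circle (1.6pt) node[below] {$p$};
\fill (0.25,1.35) circle (1.6pt) node[above] {$q$};
\fill (0.5,-0.25) circle (1.6pt) node[below right] {$a$};
\fill (4,0) circle (1.6pt) node[right] {$o$};
\node at (-0.4,0.15) {\small $L$};
\node at (0.32,0.75) {\small $F$};
\node at (-1.7,1.7) {$B$};
\node at (0.8,-0.8) {\small $K$};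
\node at (3,1.25) {$J$};
\node[above left] at (2,1) {\small $j_1$};
\node[below left] at (2,-1) {\small $j_0$};
\end{tikzpicture}
\caption{The set $P_0$: the square $B$, the loop $J$ with the station $o$, and the needle $F$, which stands perpendicular to the plane at $p$. The thick segment in the plane is the track $L=[\ell,p]$. Dotted: the lines through $\ell$ of the three directions. Gray: the lines of these directions through a point $a\in K$. Only at $a$ and at $\ell$ do lines of all three directions meet.}
\label{fig:P0}
\end{figure}

\subsection{Trips}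

We use three directions: $h$ (horizontal), $v$ (vertical) and $d$ (slope $1$). The track has slope $-1$, so a segment of direction $h$, $v$ or $d$ meets $L$ in at most one point. For $\theta\in\{h,v,d\}$ and $a\in B$ let $\lambda_\theta(a)$ be the $\theta$-line through $a$ intersected with $B$. A \emph{rational $\theta$-line} is the intersection with $B$ of a line $y=k$ or $x=k$ with $|k|<2$, or $y-x=k$ with $|k|\le2$, respectively, where $k\in\mathbb Q$. For $a\in K\cap\mathbb Q^2$, in particular for $a=\ell$, the $\lambda_\theta(a)$ are rational lines. Consider the following paths.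

\begin{itemize}
\item \emph{Excursion}: from $\ell$ along $L$ to $p$, along $F$ to $q$, and back the same way to $\ell$.
\item \emph{Cycle} of $\lambda$, for a rational $\theta$-line $\lambda$: from $\ell$ along $\lambda_\theta(\ell)$ to $\partial B$, along $\partial B$ counterclockwise to an end point of $\lambda$, along all of $\lambda$, along $\partial B$ counterclockwise to an end point of $\lambda_\theta(\ell)$, and along $\lambda_\theta(\ell)$ back to $\ell$.
\item \emph{Trip} of type $(\theta;\lambda_1,\dots,\lambda_m)$, where $m\ge1$ and the $\lambda_i$ are rational $\theta$-lines: from $o$ along $J$ to $j_1$, along $\partial B$ counterclockwise to an end point of $\lambda_\theta(\ell)$, along $\lambda_\theta(\ell)$ to $\ell$; then an excursion, the cycle of $\lambda_1$, an excursion, the cycle of $\lambda_2$, \dots, the cycle of $\lambda_m$, an excursion; then from $\ell$ along $\lambda_\theta(\ell)$ to $\partial B$, along $\partial B$ counterclockwise to $j_0$, and along $J$ to $o$.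
\end{itemize}
The choices of end points are fixed once and for all for each type, and every stretch along $\partial B$ is less than one full turn. There are countably many types. Let $\psi\colon[0,\infty)\to P_0$ be a concatenation of trips, numbered $0,1,2,\dots$, in which each type occurs infinitely often. Trip $n$ occupies the time interval $[o_n,o_{n+1}]$, with $o_0=0$. We parametrize so that
\begin{itemize}
\item $o_n\to\infty$, and $\psi(o_n+\tau)=(4,\tau)$ for $|\tau|\le\frac12$ (for $0\le\tau\le\frac12$ if $n=0$);
\item every excursion occupies an interval of length $4$; if it begins at time $\alpha$, then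
\begin{equation}\label{eq:exc}
\psi(\alpha+\tau)=c(\xi(\tau)),\qquad \xi(\tau)=1-|\tau-2|,\qquad 0\le\tau\le4 .
\end{equation}
\end{itemize}
So $\xi$ rises from $-1$ to $1$ and falls back; $p$ is passed at $\tau=1$ and $\tau=3$, and $q$ is reached at $\tau=2$. Let $V_n=[\alpha_n,\omega_n]$, $n\ge1$, be the excursion intervals in their order, and let
\[
U_0=[0,\alpha_1],\qquad U_n=[\omega_n,\alpha_{n+1}]\quad(n\ge1)
\]
be the complementary intervals. The $V_n$ are pairwise disjoint.

Let $\bar\psi\colon[0,\infty)\to D_0$ be $\psi$ followed by the mapping $P_0\to D_0$ that collapses $F$ to $p$. Writing $r^-=\min(r,0)$, we have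
\begin{equation}\label{eq:excbar}
\bar\psi(\alpha_n+\tau)=c(\xi(\tau)^-),\qquad 0\le\tau\le4 .
\end{equation}
While $\psi$ climbs the needle and returns, that is for $1\le\tau\le3$, the path $\bar\psi$ waits at $p$. We record what will be used.

\smallskip
(P1) $|\psi(t)-o|\ge\frac12$ and $|\bar\psi(t)-o|\ge\frac12$ for $t\notin\bigcup_n(o_n-\frac12,o_n+\frac12)$. Indeed, the paths are in the segment $\{(4,\tau):|\tau|<\frac12\}$ only at times in this union, and every point of $P_0$ outside this segment has distance at least $\frac12$ from $o$.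

(P2) The images of a trip under $\psi$ and $\bar\psi$ depend only on its type. For a trip of type $(\theta;\lambda_1,\dots,\lambda_m)$ the part of the $\bar\psi$-image that lies in $\operatorname{int}B$ is contained in $\lambda_\theta(\ell)\cup\lambda_1\cup\dots\cup\lambda_m\cup L$.

(P3) For every $t$, $\psi([t,\infty))$ is dense in $P_0$ and $\bar\psi([t,\infty))$ is dense in $D_0$: each rational line, $F$ and $J$ are covered again and again.

(P4) \emph{Let $E$ be a limit in $2^{P_0}$ of sets $\psi([s_k,t_k])$ with $[s_k,t_k]\subset U_{n_k}$. Then $E$ is a continuum in $D_0$, and $E\cap M$ is finite. If $E$ is nondegenerate, then $E=\overline{E\setminus M}$.}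

To see (P4), note that each $\psi|_{U_n}$ is a polygonal path in $D_0$ with at most $20$ segments, all of directions $h,v,d$. Indeed, a stretch along $\partial B$ has at most $5$ segments, so a cycle has at most $1+5+1+5+1=13$. The passage from the last excursion of a trip to the first of the next trip has at most $1+5+2+2+5+1=16$, and $\psi|_{U_0}$ has fewer. A limit of segments of a given direction is a segment of this direction or a point. So $E$ is a union of at most $20$ possibly degenerate segments of directions $h,v,d$, each of which meets $L$ in at most one point, and $E\cap M=E\cap L$ is finite. A nondegenerate continuum has no isolated points, so removing finitely many points leaves a dense subset.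

\subsection{Fuzz}

We enlarge $P_0$ and $D_0$ so that their hyperspaces of subcontinua become Hilbert cubes. (The loop $J$ contains free arcs of $D_0$ and $P_0$, so \cite{CS} does not apply to these sets directly.) Let $\{z_i\}_{i\ge1}$ be distinct points of $P_0\setminus\{p\}$ such that $I_D=\{i:z_i\in D_0\}$ and $I_F=\{i:z_i\in F\}$ index dense subsets of $D_0$ and of $F$. At each $z_i$ attach a disc $S_i$ with $S_i\cap P_0=\{z_i\}$. The $S_i$ are disjoint, they are scaled copies of one pointed disc with base point corresponding to $z_i$, and $\operatorname{diam}S_i\le2^{-i}$. Put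
\[
P=P_0\cup\bigcup_iS_i,\qquad D=D_0\cup\bigcup_{i\in I_D}S_i,\qquad \hat F=F\cup\bigcup_{i\in I_F}S_i
\]
with the wedge metric (the distance from a point of $S_i$ to a point outside $S_i$ is measured through $z_i$). These are Peano continua, $P=D\cup\hat F$ and $D\cap\hat F=\{p\}$. Every nonempty open subset of $P$ or of $D$ contains a nonempty open subset of some $S_i\setminus\{z_i\}$. Hence $P$ and $D$ have no free arcs, and $P_0$ has empty interior in $P$, as $D_0$ has in $D$. Let $\pi\colon P\to D$ be the identity on $D$ with $\pi(\hat F)=\{p\}$. Then $\pi\psi=\bar\psi$.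

\subsection{The continua}

In $P\times[0,1]$ with the max metric put
\[
R_X(t)=\bigl(\psi(t),\tfrac1{1+t}\bigr),\qquad R_Y(t)=\bigl(\bar\psi(t),\tfrac1{1+t}\bigr),
\]
\[
X=(P\times\{0\})\cup R_X([0,\infty)),\qquad Y=(D\times\{0\})\cup R_Y([0,\infty)),\qquad f=(\pi\times\mathrm{id})|_X .
\]
We write $P,D,P_0,\dots$ also for $P\times\{0\},D\times\{0\},P_0\times\{0\},\dots$, and $R_X,R_Y$ for the rays $R_X([0,\infty)),R_Y([0,\infty))$; we abbreviate $R_X([s,t])$ to $R_X[s,t]$, and similarly for other intervals and for $R_Y$, $\psi$, $\bar\psi$. The second coordinate is called \emph{height}. By (P3) the closure of $R_X$ is $R_X\cup P_0$ and the closure of $R_Y$ is $R_Y\cup D_0$, so $X$ and $Y$ are continua. The rays are open in $X$ and $Y$ and are topological copies of $[0,\infty)$. We have $f(R_X(t))=R_Y(t)$, and the only nondegenerate point inverse of $f$ is $\hat F$. So $f$ is a monotone surjection.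

\section{The mapping $2^f$ is not refinable}\label{sec:two}

Throughout this section $\varepsilon=\frac1{50}$ and $\Phi\colon2^X\to2^Y$ is a mapping with $d_H(\Phi(A),f(A))<\varepsilon$ for all $A$. We show that $\Phi(K)=\Phi(K\cup\{q\})$. Since $d_H(K,K\cup\{q\})=d(q,K)=1$, this proves Theorem A(2).

\subsection{Sets on a trip stay on the trip}

The stretch of the ray occupied by a trip is recognized from the first coordinate, because a trip begins and ends at $o$ and is away from $o$ in between. To exploit this for set-valued functions we use the following lemma.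

\begin{lemma}\label{lem:clopen}
Let $T$ be a continuum, $\phi\colon T\to2^Y$ continuous, $\Theta=\{(\tau,y):y\in\phi(\tau)\}\subset W\subset T\times Y$, and let $V$ be clopen in $W$. If $\{\tau_0\}\times\phi(\tau_0)\subset V$ for some $\tau_0\in T$, then $\Theta\subset V$.
\end{lemma}

\begin{proof}
The set $\mathcal U=\Theta\setminus V$ is clopen in the compact set $\Theta$, so its projection to $T$ is closed. The projection is also open: if $(\tau,y)\in\mathcal U$ and $\tau'$ is near $\tau$, there is $y'\in\phi(\tau')$ near $y$, and $(\tau',y')\in\mathcal U$ because $\mathcal U$ is open in $\Theta$. The projection misses $\tau_0$ and $T$ is connected, so $\mathcal U=\emptyset$.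
\end{proof}

For $y\in Y$ let $y_1\in D$ be its first coordinate. Let $0<r<\frac12$. By (P1) and the parametrization near $o_m$, the points of $R_Y$ with $d(y_1,o)\ge r$ are those with time in $\bigcup_m[o_m+r,o_{m+1}-r]$, and those with $d(y_1,o)\le r$ are those with time in $\bigcup_m[o_m-r,o_m+r]\cap[0,\infty)$. In each union the intervals are disjoint and locally finite, and $R_Y$ is open in $Y$. Hence
\begin{equation}\label{eq:clopen}
\parbox{0.8\textwidth}{each of the corresponding compact subarcs of $R_Y$ is clopen in $\{y\in Y:d(y_1,o)\ge r\}$, respectively in $\{y\in Y:d(y_1,o)\le r\}$.}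
\end{equation}

\begin{lemma}\label{lem:trip}
Let $I_n=[o_n+\frac18,o_{n+1}-\frac18]$. Then $\Phi(\{R_X(s)\})\subset R_Y[o_n,o_{n+1}]$ for all $n\ge0$ and $s\in I_n$.
\end{lemma}

\begin{proof}
Let $O_n=(o_n-\frac14,o_n+\frac14)\cap[0,\infty)$, and consider the statement
\[
(*)_n\qquad \Phi(\{R_X(o_n)\})\subset R_Y(O_n).
\]
We show that $(*)_0$ holds, and that $(*)_n$ implies both the assertion for $n$ and $(*)_{n+1}$.

For $n=0$, points of $Y$ within $\varepsilon$ of $R_Y(0)=(o,1)$ have height greater than $1-\varepsilon$, so they are of the form $R_Y(t)$ with $t<\frac14$. This is $(*)_0$. The ray has an end point, and this is what starts the induction.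

Assume $(*)_n$. Put $T=[o_n,o_{n+1}]$ and $W=\{(s,y)\in T\times Y:d(y,R_Y(s))\le\varepsilon\}$. Let $V\subset W$ be the set of those $(s,y)$ with
\begin{itemize}
\item $y\in R_Y(O_n)$ if $s\le o_n+\frac18$;
\item $y\in R_Y[o_n,o_{n+1}]$ if $s\in I_n$;
\item $y\in R_Y(O_{n+1})$ if $s\ge o_{n+1}-\frac18$.
\end{itemize}
For $(s,y)\in W$ in the first and third range, $d(y_1,o)\le\frac18+\varepsilon<\frac15$, and in the second, $d(y_1,o)\ge\frac18-\varepsilon>\frac1{10}$. So by \eqref{eq:clopen} with $r=\frac15$ and $r=\frac1{10}$ each condition is clopen on its (closed) range; points $y\in D$ satisfy none of them. We check that the conditions agree where ranges meet. If $s=o_n+\frac18$, $(s,y)\in W$ and $y=R_Y(t)$, then $\bar\psi(t)$ is within $\varepsilon$ of $(4,\frac18)$, so $t\in(o_m,o_m+\frac15)$ for some $m$, and both conditions say $m=n$. If $s=o_{n+1}-\frac18$, then in the same way $t\in(o_m-\frac15,o_m)$ for some $m$, and both conditions say $m=n+1$. Hence $V$ is clopen in $W$. By $(*)_n$ we may apply Lemma~\ref{lem:clopen} to $\phi(s)=\Phi(\{R_X(s)\})$ with $\tau_0=o_n$.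 The second range gives the assertion for $n$, and $s=o_{n+1}$ gives $(*)_{n+1}$.
\end{proof}

\begin{lemma}\label{lem:tripsets}
If $A$ is a nonempty closed subset of $R_X(I_n)$, then $\Phi(A)\subset R_Y[o_n,o_{n+1}]$.
\end{lemma}

\begin{proof}
Let $T=2^{R_X(I_n)}$, a continuum, and let $W=\{(A,y)\in T\times Y:d(y,f(A))\le\varepsilon\}$. On $W$ we have $d(y_1,o)\ge\frac18-\varepsilon>\frac1{10}$, so $V=\{(A,y)\in W:y\in R_Y[o_n,o_{n+1}]\}$ is clopen in $W$ by \eqref{eq:clopen}. Apply Lemma~\ref{lem:clopen} to $\phi=\Phi|_T$, with a singleton as $\tau_0$ (Lemma~\ref{lem:trip}).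
\end{proof}

\subsection{The smallest case: one point}

Let $a=(\frac12,-\frac14)$ and let $E=\emptyset$ or $E=\{q\}$. What can $\Phi(\{a\}\cup E)$ be? Fix a direction $\theta$. There are infinitely many trips $n$ of type $(\theta;\lambda_\theta(a))$, and each visits $a$ and $q$ during $I_n$. So there are finite sets $A_n\subset R_X(I_n)$ with first-coordinate set $\{a\}\cup E$, and $A_n\to\{a\}\cup E$. By Lemma~\ref{lem:tripsets} $\Phi(A_n)$ lies on trip $n$ of $R_Y$. In the limit, $\Phi(\{a\}\cup E)$ lies in the common $\bar\psi$-image of these trips, a subset of $D_0$. It also lies within $\varepsilon$ of $f(\{a\}\cup E)\subset K$, hence in $\operatorname{int}B$. So by (P2) it is contained in $\lambda_\theta(a)\cup\lambda_\theta(\ell)\cup L$.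

This holds for all three directions. The lines are
\[
y=-\tfrac14,\ y=\tfrac12\ (h);\qquad x=\tfrac12,\ x=-\tfrac12\ (v);\qquad y-x=-\tfrac34,\ y-x=1\ (d).
\]
The first two pairs meet in the four points $a$, $\ell$, $(-\frac12,-\frac14)$ and $(\frac12,\frac12)$. The last two have $y-x=\frac14$ and $y-x=0$ and are removed by the third direction. Therefore
\[
\Phi(\{a\}\cup E)\subset\{a\}\cup L .
\]
As $a$ is far from $L$ and $\Phi(\{a\}\cup E)$ has points near $a$, we get $a\in\Phi(\{a\}\cup E)$. Thus $\Phi(\{a\})=\{a\}$ and $\Phi(\{a,q\})=\{a\}\cup S$ for some nonempty $S\subset L$. The only freedom that is left lies in $L$. With a set $A\supset L$ in place of $\{a\}$ there is no freedom at all. This is what we prove now for $A=K$, using finite sets that fill up $K$.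

\subsection{Finite sets}

\begin{lemma}[upper bound]\label{lem:upper}
Let $E=\emptyset$ or $E=\{q\}$. For every nonempty closed $A\subset K$ we have $\Phi(A\cup E)\subset A\cup L$.
\end{lemma}

\begin{proof}
First let $A\subset K\cap\mathbb Q^2$ be finite and nonempty with $\ell\notin A$, and \emph{generic} in the following sense: if $a,b,b'\in A\cup\{\ell\}$ and $\lambda_h(a)\cap\lambda_v(b)\cap\lambda_d(b')\neq\emptyset$, then $a=b=b'$. Fix $\theta$. The lines $\lambda_\theta(a)$, $a\in A$, are rational, so infinitely many trips $n$ have the type given by $\theta$ and these lines. For such $n$, $A\cup E\subset\psi(I_n)$. Choose a finite set $A_n\subset R_X(I_n)$ with first-coordinate set $A\cup E$. As heights tend to $0$, $A_n\to A\cup E$. By Lemma~\ref{lem:tripsets}, $\Phi(A_n)\subset R_Y[o_n,o_{n+1}]$. In the limit $\Phi(A\cup E)\subset Z_\theta\times\{0\}$, where $Z_\theta\subset D_0$ is the common compact $\bar\psi$-image of these trips. Since $f(A\cup E)\subset K$, the set $\Phi(A\cup E)$ lies within $\varepsilon$ of $K$, hence in $\operatorname{int}B$. By (P2)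
\[
\Phi(A\cup E)\subset\bigcap_{\theta}\Bigl(L\cup\bigcup_{a\in A\cup\{\ell\}}\lambda_\theta(a)\Bigr)=L\cup A\cup\{\ell\}=A\cup L,
\]
where genericity is used in the first equality.

It remains to see that generic sets are dense in $2^K$; the general case then follows by passing to limits. Write $a=(x_a,y_a)$, etc. The lines $\lambda_h(a)$ and $\lambda_v(b)$ meet in $(x_b,y_a)$, so genericity excludes exactly the equations $y_a-x_b=y_{b'}-x_{b'}$ with $a,b,b'\in A\cup\{\ell\}$ not all equal. If $a,b,b'$ are distinct, the three terms $y_a$, $x_b$, $y_{b'}-x_{b'}$ involve different points. For $a=b\ne b'$ the equation is $y_a-x_a=y_{b'}-x_{b'}$, for $b=b'\ne a$ it is $y_a=y_b$, and for $a=b'\ne b$ it is $x_b=x_a$. In all cases, also when one of the points is $\ell$, this is a nontrivial affine condition on the coordinates of the points of $A$. So among the $m$-tuples of points of $K$, those that list the points of a generic set with $m$ elements, rational or not, contain the complement of finitely many proper affine subspaces of $\mathbb R^{2m}$, and rational tuples are dense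 in this open dense set.
\end{proof}

\begin{lemma}[lower bound]\label{lem:lower}
Let $E=\emptyset$ or $E=\{q\}$, and let $A$ be a finite nonempty subset of $G=\operatorname{int}K\setminus L$. Then $A\subset\Phi(A\cup E)$.
\end{lemma}

\begin{proof}
If a point of $A$ is close to other points of $A$ or to $L$, then closeness of $\Phi$ to $2^f$ does not show directly that it belongs to $\Phi(A\cup E)$. So we start with a point in a good position and move it.

Let $A=\{a_1,\dots,a_m\}$ with distinct $a_j$, and fix $i$. Choose distinct points $a_1(0),\dots,a_m(0)$ of $G$ such that $a_i(0)$ has distance greater than $2\varepsilon$ from $L$ and from all $a_j(0)$, $j\neq i$. The set $G$ is an open square minus a segment, so $G$ minus any finite set is path connected. Moving one point at a time, first to distinct auxiliary positions different from all $a_j$ and $a_j(0)$, and then to the final ones, we obtain paths $a_j(\tau)$ in $G$, $0\le\tau\le1$, with $a_j(1)=a_j$ such that the points $a_1(\tau),\dots,a_m(\tau)$ are distinct for each $\tau$. Let $A(\tau)$ be the set of these points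 and $\mathcal T=\{\tau\in[0,1]:a_i(\tau)\in\Phi(A(\tau)\cup E)\}$.
\begin{itemize}
\item $0\in\mathcal T$: $\Phi(A(0)\cup E)$ has a point within $\varepsilon$ of $a_i(0)\in f(A(0)\cup E)$. By Lemma~\ref{lem:upper} it lies in $A(0)\cup L$, so it is $a_i(0)$.
\item $\mathcal T$ is closed, by continuity.
\item $\mathcal T$ is open: let $\tau_0\in\mathcal T$. For $\tau$ near $\tau_0$ the set $\Phi(A(\tau)\cup E)\subset A(\tau)\cup L$ has a point near $a_i(\tau_0)$, and the only point of $A(\tau)\cup L$ there is $a_i(\tau)$.
\end{itemize}
So $1\in\mathcal T$, that is, $a_i\in\Phi(A\cup E)$.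
\end{proof}

\begin{proof}[Proof of Theorem A\textup{(2)}]
Let $E=\emptyset$ or $E=\{q\}$. Finite subsets $A\subset G$ can be chosen to converge to $K$, so Lemma~\ref{lem:lower} gives $K\subset\Phi(K\cup E)$. Lemma~\ref{lem:upper} gives $\Phi(K\cup E)\subset K\cup L=K$. Hence $\Phi(K)=K=\Phi(K\cup\{q\})$.
\end{proof}

\section{Subcontinua of $X$ and the plan for $C(f)$}\label{sec:plan}

Let
\[
\mathcal E_X=\{A\in C(P):A\supset P_0\},\qquad \mathcal E_Y=\{A\in C(D):A\supset D_0\}.
\]

\begin{lemma}\label{lem:types}
The elements of $C(X)$ are exactly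
\begin{enumerate}
\item[(i)] the sets $A\in C(P)$;
\item[(ii)] the arcs $R_X[s,t]$, $0\le s\le t<\infty$;
\item[(iii)] the sets $A\cup R_X[s,\infty)$ with $A\in\mathcal E_X$ and $s\ge0$.
\end{enumerate}
The same holds for $Y$ with $D,\mathcal E_Y,R_Y$ in place of $P,\mathcal E_X,R_X$.
\end{lemma}

\begin{proof}
All these sets are continua, and a subcontinuum of $X$ contained in $P$ or in $R_X$ is of type (i) or (ii). Let $Z\in C(X)$ meet both $P$ and $R_X$, and let $R_X(s)\in Z$. If $R_X(t)\notin Z$ for some $t>s$, then $Z\cap R_X[0,t]=Z\cap R_X[0,t)$ is a nonempty proper clopen subset of $Z$, a contradiction. So $Z\cap R_X=R_X[s_0,\infty)$ for some $s_0$, and $Z\supset P_0$ by (P3). If $Z\cap P=C_1\sqcup C_2$ with $C_1,C_2$ closed and nonempty, then the connected set $P_0$ lies in one of them, say in $C_1$, and $Z=(C_1\cup R_X[s_0,\infty))\sqcup C_2$ is a separation into closed sets, a contradiction. So $Z\cap P$ is connected, and $Z$ is of type (iii). The proof for $Y$ is the same.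
\end{proof}

By (P3) the following limits hold, and likewise for $Y$ with $D_0$:
\begin{equation}\label{eq:limits}
\begin{aligned}
R_X[s_k,t_k]&\to P_0\cup R_X[s,\infty)&&\text{if } s_k\to s<\infty,\ t_k\to\infty;\\
P_0\cup R_X[s_k,\infty)&\to P_0\cup R_X[s,\infty)&&\text{if } s_k\to s<\infty;\\
P_0\cup R_X[s_k,\infty)&\to P_0&&\text{if } s_k\to\infty.
\end{aligned}
\end{equation}
If $s_k\to\infty$, the arcs $R_X[s_k,t_k]$ may have many limits. Let $\mathcal L_X\subset C(P_0)$ be the set of all limits of sequences $R_X[s_k,t_k]$ with $s_k\to\infty$; it is compact by a diagonal argument.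

\emph{The plan.} A refinement $G$ of $C(f)$ will preserve the three types:
\[
G(A)=G_\infty(A),\qquad G(R_X[s,t])=R_Y[G_R(s,t)],\qquad G(A\cup R_X[s,\infty))=\theta(A)\cup R_Y[\hat a(s),\infty).
\]
(For a pair $z=(s,t)$ we write $R_Y[z]=R_Y[s,t]$.) Here $G_R$ is a surjection of the set of pairs $s\le t$ onto itself, close to the identity as seen from $Y$. It is constructed in Section~\ref{sec:ray}, where the essential problem occurs: after the needle is collapsed, arcs that differ only in how far they climb it have the same position, and $G_R$ must tell them apart. Continuity of $G$ then prescribes $G_\infty$ on $\mathcal L_X$; in Section~\ref{sec:gamma} we show that this prescription is a homeomorphism $\gamma$ onto a set $\mathcal L_Y\subset C(D_0)$. Similarly, $G_\infty$ must equal $\theta$ on $\mathcal E_X$. In Section~\ref{sec:Ginf} we extend $\gamma\cup\theta$ to a homeomorphism $G_\infty\colon C(P)\to C(D)$. Section~\ref{sec:assembly} puts the parts together.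

\section{Arcs of the ray}\label{sec:ray}

\subsection{The smallest case: opening up the collapse of an interval}\label{sec:m}

While the ray is on an excursion, the position of an arc $R_X[s,t]$ is an interval $[r,r']\in C([-1,1])$ of parameters of $c$, and the position of its image is $[r^-,r'^-]\in C([-1,0])$. We identify $[r,r']$ with the point $(r,r')$; the Hausdorff metric becomes the max metric, and $C([-1,1])$ and $C([-1,0])$ become triangles. The mapping $(r,r')\mapsto(r^-,r'^-)$ collapses the part $r\ge0$ to a point and the part $r\le0\le r'$ to a side. We need a homeomorphism $m$ close to it, with a controlled behavior on the boundary: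
\begin{itemize}
\item singletons on the track have to be fixed, because arcs between excursions will not be moved;
\item $m([-1,r])$ has to begin with $-1$: arcs that enter or leave an excursion pass through $\ell=c(-1)$;
\item $m(\{x\})$, $x\ge0$, and $m([r,1])$ have to end at $0$, the place where $\bar\psi$ waits.
\end{itemize}

\begin{lemma}\label{lem:m}
For $0<\kappa<\frac14$ there is a piecewise linear homeomorphism $m\colon C([-1,1])\to C([-1,0])$ such that
\begin{align}
m(\{r\})&=\{r\}\quad(r\le0),\qquad m(\{x\})=[-\kappa x,0]\quad(0\le x\le1),\label{eq:m1}\\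
m([-1,r])&=[-1,v(r)],\quad v(r)=\begin{cases}-1+(1-\kappa)(r+1)&(r\le0)\\-\kappa(1-r)&(r\ge0),\end{cases}\label{eq:m2}\\
m([r,1])&=[-u(r),0],\quad u(r)=\begin{cases}2\kappa+(1-2\kappa)|r|&(r\le0)\\\kappa(2-r)&(r\ge0),\end{cases}\label{eq:m3}\\
|m(r,r')&-(r^-,r'^-)|\le2\kappa\quad\text{in the max metric.}\label{eq:m4}
\end{align}
The function $v\colon[-1,1]\to[-1,0]$ is an increasing homeomorphism with $|v(r)-r^-|\le\kappa$.
\end{lemma}

\begin{proof}
Let $m$ be affine on the six triangles
\[
e_1e_2e_6,\quad e_6e_2e_0,\quad e_2e_3e_0,\quad e_3e_4e_0,\quad e_4e_5e_0,\quad e_5e_6e_0,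
\]
with vertices $e_i$ and values $e_i'=m(e_i)$ as follows (see Figure~\ref{fig:m}):
\[
\begin{array}{c|ccccccc}
i&1&2&3&4&5&6&0\\\hline
e_i&(-1,-1)&(0,0)&(1,1)&(0,1)&(-1,1)&(-1,0)&(0,\frac12)\\
e_i'&(-1,-1)&(0,0)&(-\kappa,0)&(-2\kappa,0)&(-1,0)&(-1,-\kappa)&(-\frac32\kappa,-\kappa^2)
\end{array}
\]
The triangle $C([-1,1])$ has vertices $e_1,e_3,e_5$. It is the union of the triangle $e_1e_2e_6$ and the convex quadrilateral $e_6e_2e_3e_5$. The latter is coned from its interior point $e_0$, with $e_4$ as an additional vertex on the side $e_3e_5$. So the six triangles triangulate $C([-1,1])$. The triangle $C([-1,0])$ has vertices $e_1',e_2',e_5'$. The segment $e_6'e_2'$ cuts it into the triangle $e_1'e_2'e_6'$ and the triangle $\{\kappa r\le r'\le0,\ -1\le r\le0\}$. The point $e_0'$ is interior to the latter, since $-\frac32\kappa^2<-\kappa^2<0$ and $-\frac32\kappa>-1$, and the latter is coned from $e_0'$, with $e_3',e_4'$ as additional vertices on its top side $e_2'e_5'$. The cyclic orders agree, so $m$ is a homeomorphism.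

Formulas \eqref{eq:m1}--\eqref{eq:m3} express that $m$ is affine on the segments $e_1e_2$, $e_2e_3$; $e_1e_6$, $e_6e_5$; $e_3e_4$, $e_4e_5$. The mapping $(r,r')\mapsto(r^-,r'^-)$ is also affine on each of the six triangles, because neither $r$ nor $r'$ changes sign on any of them. So the difference in \eqref{eq:m4} is affine on each triangle, and its norm is maximal at a vertex. The difference is $0$ at $e_1,e_2,e_5$; its norm is $\kappa$ at $e_3,e_6$, $2\kappa$ at $e_4$, and $\frac32\kappa$ at $e_0$. Finally $v(r)-r^-=-\kappa(r+1)$ for $r\le0$ and $-\kappa(1-r)$ for $r\ge0$.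
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\begin{scope}[scale=2]
\draw (-1,-1)--(1,1)--(-1,1)--cycle;
\draw (-1,0)--(0,0);
\draw (0,0.5)--(-1,0) (0,0.5)--(0,0) (0,0.5)--(1,1) (0,0.5)--(0,1) (0,0.5)--(-1,1);
\fill (0,0.5) circle (0.8pt);
\node[below left] at (-1,-1) {$e_1$};
\node[below right] at (0,0) {$e_2$};
\node[above right] at (1,1) {$e_3$};
\node[above] at (0,1) {$e_4$};
\node[above left] at (-1,1) {$e_5$};
\node[left] at (-1,0) {$e_6$};
\node[right] at (0.08,0.4) {$e_0$};
\end{scope}
\begin{scope}[xshift=9cm,yshift=2cm,scale=4.4]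
\draw (-1,-1)--(0,0)--(-1,0)--cycle;
\draw (-1,-0.24)--(0,0);
\draw (-0.36,-0.0576)--(-1,-0.24) (-0.36,-0.0576)--(0,0) (-0.36,-0.0576)--(-0.24,0) (-0.36,-0.0576)--(-0.48,0) (-0.36,-0.0576)--(-1,0);
\node[below left] at (-1,-1) {$e_1'$};
\node[right] at (0,0) {$e_2'$};
\node[above] at (-0.24,0) {$e_3'$};
\node[above] at (-0.48,0) {$e_4'$};
\node[above left] at (-1,0) {$e_5'$};
\node[left] at (-1,-0.24) {$e_6'$};
\end{scope}
\end{tikzpicture}
\caption{The homeomorphism $m$, affine on six triangles, from $C([-1,1])$ (left) to $C([-1,0])$ (right, drawn larger, with $\kappa=0.24$). A point $(r,r')$ represents the interval $[r,r']$. The unlabeled interior vertex on the right is $e_0'$. As $\kappa\to0$, $m$ tends to the mapping $(r,r')\mapsto(\min(r,0),\min(r',0))$.}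
\label{fig:m}
\end{figure}

For the rest of the construction we fix $\kappa$, to be chosen in Section~\ref{sec:Ginf}, and let $\Lambda$ be a Lipschitz constant of $m$; it depends only on $\kappa$.

\subsection{Lifting $m$ to time parameters}\label{sec:g}

An arc of the ray on one excursion is given by a pair of times in
\[
T=\{(\sigma,\tau):0\le\sigma\le\tau\le4\}.
\]
Put $\mathrm{pos}_X(\sigma,\tau)=\xi([\sigma,\tau])\in C([-1,1])$, and let $\mathrm{pos}_Y(\sigma,\tau)\in C([-1,0])$ be the image of $[\sigma,\tau]$ under $\xi^-$. By \eqref{eq:exc} and \eqref{eq:excbar},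
\[
\psi[\alpha_n+\sigma,\alpha_n+\tau]=c(\mathrm{pos}_X(\sigma,\tau)),\qquad \bar\psi[\alpha_n+\sigma,\alpha_n+\tau]=c(\mathrm{pos}_Y(\sigma,\tau)).
\]
We look for a surjection $g\colon T\to T$ with $\mathrm{pos}_Y g\approx m\,\mathrm{pos}_X$. On the edges $\sigma=0$ and $\tau=4$, where the excursion is joined to the rest of the ray, $g$ has to be a change of $\tau$ alone and of $\sigma$ alone, respectively. Let $b\colon[0,4]\to[0,4]$ be piecewise linear with breaks at the integers and
\[
b(0)=0,\quad b(1)=1-\kappa,\quad b(2)=1,\quad b(3)=3,\quad b(4)=4,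
\]
and let $a(\sigma)=4-b(4-\sigma)$, so that
\[
a(0)=0,\quad a(1)=1,\quad a(2)=3,\quad a(3)=3+\kappa,\quad a(4)=4 .
\]
These are increasing homeomorphisms with $b(\tau)\le\tau$ and $a(\sigma)\ge\sigma$, and by \eqref{eq:m2}
\begin{equation}\label{eq:ab}
b(\tau)=1+v(\tau-1)\quad(\tau\le2),\qquad a(\sigma)=3-v(3-\sigma)\quad(\sigma\ge2).
\end{equation}

\begin{lemma}\label{lem:g}
For $0<\delta<\frac12$ there is a continuous surjection $g=g_\delta\colon T\to T$ with $g(0,\tau)=(0,b(\tau))$, $g(\sigma,4)=(a(\sigma),4)$ and
\[
d_H\bigl(\mathrm{pos}_Y g(z),\,m\,\mathrm{pos}_X(z)\bigr)\le(\Lambda+1)\delta\qquad(z\in T).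
\]
\end{lemma}

\begin{proof}
\emph{Tools.} Time reversal on an excursion is the involution $\vartheta(\sigma,\tau)=(4-\tau,4-\sigma)$ of $T$. Since $\xi(4-\tau)=\xi(\tau)$, both $\mathrm{pos}_X$ and $\mathrm{pos}_Y$ are $\vartheta$-invariant. So we construct $g$ on $\{\tau\le2\}$, before the tip is reached, carry it over by $\vartheta$ to $\{\sigma\ge2\}$, and interpolate on the square between. For the interpolation we need a path of arcs with constant position $[-w,0]$ that leads from arcs that end when the waiting at $p$ begins to arcs that begin when it ends. For $w,\varphi\in[0,1]$ put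
\[
Q(w,\varphi)=\begin{cases}(1-w,\ 1+2\varphi(2+w)),&\varphi\le\frac12,\\(1-w+(2\varphi-1)(2+w),\ 3+w),&\varphi\ge\frac12.\end{cases}
\]
This runs from $Q(w,0)=(1-w,1)$ via $Q(w,\frac12)=(1-w,3+w)$ to $Q(w,1)=(3,3+w)$. $Q$ is continuous into $T$. For $\varphi\le\frac12$ the time interval begins at $1-w$, contains $1$ and is contained in $[1-w,3+w]$; for $\varphi\ge\frac12$ it is contained in $[1-w,3+w]$, contains $3$ and ends at $3+w$. Hence
\begin{equation}\label{eq:Q}
\mathrm{pos}_YQ(w,\varphi)=[-w,0],\qquad \vartheta Q(w,\varphi)=Q(w,1-\varphi);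
\end{equation}
for $\varphi\le\frac12$ both sides of the second equation are $(3-2\varphi(2+w),3+w)$, and the case $\varphi\ge\frac12$ follows. For $0\le e\le1$ the set $S_e=\{1-e\le\sigma\le\tau\le3+e\}$ is convex, and $\mathrm{pos}_Y\subset[-e,0]$ on $S_e$.

For $\tau\le2$ we have $\mathrm{pos}_X(\sigma,\tau)=[\sigma-1,\tau-1]$, and for $\tau\le1$ this is also $\mathrm{pos}_Y(\sigma,\tau)$. So let
\[
m_1\colon\{0\le\sigma\le\tau\le2\}\to\{0\le\sigma\le\tau\le1\}
\]
be $m$ conjugated by the shift by $1$ in both coordinates. Then $\mathrm{pos}_Y m_1(z)=m(\mathrm{pos}_X(z))$ exactly, and by \eqref{eq:m1}, \eqref{eq:m3}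
\begin{equation}\label{eq:m1Q}
m_1(1+x,1+x)=Q(\kappa x,0)\quad(0\le x\le1),\qquad m_1(\sigma,2)=Q(u(\sigma-1),0).
\end{equation}

\emph{Why $g=m_1$ for $\tau\le2$ is not enough.} With this choice, the diagonal $\sigma=\tau$ of $T$ would be mapped to the diagonal only for $\tau\le1$, and then to points $(1-\kappa x,1)$. Near the point $(2,2)$ one also has to pass from $Q(\kappa,0)$ to its mirror image $Q(\kappa,1)$. Moreover, the degenerate arcs $(\sigma,\sigma)$ with $1<\sigma<3$, i.e.\ the points of $R_Y$ at which $\bar\psi$ waits, must be in the image of $g$. Both are arranged in a thin wedge along the diagonal (regions III and IV in Figure~\ref{fig:T}), on which the diagonal side is mapped to the diagonal and then to the arcs $Q(\kappa x,\frac12)$.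

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\draw (0,0)--(0,4)--(4,4)--cycle;
\draw (0,2)--(2,2)--(2,4);
\draw (0,1)--(1,1);
\draw (1,1)--(1.6,2);
\draw (1.24,1.4)--(1.4,1.4);
\draw[dashed] (2,2.4)--(3,3);
\draw[dashed] (2.6,2.6)--(2.6,2.76);
\node at (0.4,0.75) {I};
\node at (0.7,1.5) {II};
\node at (1.62,1.8) {\scriptsize III};
\node at (1,3) {$\Sigma$};
\node at (2.6,3.5) {$\Delta_2$};
\draw[->] (2.1,1.1)--(1.28,1.32);
\node[right] at (2.1,1.1) {IV};
\node[left] at (0,1) {$\tau=1$};
\node[left] at (0,2) {$\tau=2$};
\node[left] at (0,4) {$(0,4)$};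
\node[right] at (4,4) {$(4,4)$};
\node[left] at (0,0) {$(0,0)$};
\end{tikzpicture}
\caption{The triangle $T$ ($\sigma$ horizontal, $\tau$ vertical) and the regions used to define $g_\delta$. Region IV is the small triangle at $(1,1)$; the wedge IV $\cup$ III between the line $\tau-\sigma=\delta(\tau-1)$ and the diagonal is drawn wider than it is for small $\delta$. $\Delta_1=\{\tau\le2\}$ is the union of I--IV, $\Sigma$ is the square $\sigma\le2\le\tau$, and $\Delta_2=\{\sigma\ge2\}$ is the mirror image of $\Delta_1$ under $\vartheta$, with the mirrored wedge dashed.}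
\label{fig:T}
\end{figure}

\emph{Definition on $\Delta_1=\{\tau\le2\}$.} Let $x=\tau-1$ and $\mu(\sigma)=\min(1,2\sigma)$.
\begin{itemize}
\item[I.] $\tau\le1$: $g=m_1(\sigma,\tau)$.
\item[II.] $\tau\ge1$, $\tau-\sigma\ge\delta x$: $g=m_1(\sigma+\delta x\,\mu(\sigma),\tau)$. (The argument is in the domain, as $\sigma+\delta x\mu(\sigma)\le\sigma+\delta x\le\tau$.)
\item[III.] $\tau\ge1+\delta$, $\tau-\sigma\le\delta x$: $g=Q\bigl(\kappa x,\tfrac12\bigl(1-\tfrac{\tau-\sigma}{\delta x}\bigr)\bigr)$.
\item[IV.] $1\le\tau\le1+\delta$, $\tau-\sigma\le\delta x$, a triangle. On the side $\tau-\sigma=\delta x$ let $g=(1-\kappa x,1)$. On the side $\tau=1+\delta$ use formula III. On the side $\sigma=\tau$ let $g$ run from $(1,1)$ along the diagonal to $(2,2)$ and then straight to $(1-\kappa\delta,3+\kappa\delta)=Q(\kappa\delta,\frac12)$. These values agree at the three vertices of the triangle: they are $(1,1)$ at $(1,1)$, $Q(\kappa\delta,0)$ at $(1+\delta-\delta^2,1+\delta)$, and $Q(\kappa\delta,\frac12)$ at $(1+\delta,1+\delta)$. They lie in the convex set $S_{\kappa\delta}$. Extend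 $g$ over the triangle into $S_{\kappa\delta}$ by coning.
\end{itemize}
The pieces fit. I and II agree for $\tau=1$, and $m_1(1,1)=(1,1)$ at the common point of I and IV. On $\tau-\sigma=\delta x$ we have $\sigma=1+x-\delta x\ge1$, so $\mu=1$ and II gives $m_1(\tau,\tau)=Q(\kappa x,0)=(1-\kappa x,1)$, which is the value in III and IV.

\emph{Definition on $\Sigma=\{\sigma\le2\le\tau\}$.} Let $k(\sigma)=\min(2,\sigma+\delta\mu(\sigma))$ and
\[
g(\sigma,\tau)=Q\bigl(u(\min(k(\sigma),k(4-\tau))-1),\ \varphi(\sigma,\tau)\bigr),
\]
where $\varphi\colon\Sigma\to[0,1]$ is a continuous (Tietze) extension of the following function on $\partial\Sigma$: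
\begin{align*}
\varphi(\sigma,2)&=\tfrac12\max\bigl(0,1-\tfrac{2-\sigma}\delta\bigr),&\varphi(2,\tau)&=1-\varphi(4-\tau,2),\\
\varphi(0,\tau)&=\tfrac{b(\tau)-1}6,&\varphi(\sigma,4)&=1-\tfrac{b(4-\sigma)-1}6 .
\end{align*}
The corner values agree: they are $0$ at $(0,2)$, $\frac12$ at $(0,4)$, $1$ at $(2,4)$, $\frac12$ at $(2,2)$.

\emph{Definition on $\Delta_2=\{\sigma\ge2\}$.} Here $g=\vartheta g\vartheta$, with the $g$ defined on $\Delta_1$.

\emph{The definitions agree on $\tau=2$.} There $k(4-\tau)=k(2)=2$, so the first argument of $Q$ is $u(k(\sigma)-1)$. For $\sigma\le2-\delta$ we have $k(\sigma)=\sigma+\delta\mu(\sigma)$ and $\varphi=0$, and II with $x=1$ gives $m_1(\sigma+\delta\mu(\sigma),2)$, which is the same by \eqref{eq:m1Q}. For $\sigma\ge2-\delta$ we have $\mu=1$, $k(\sigma)=2$ and $u(1)=\kappa$, as in III with $x=1$.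

\emph{The definitions agree on $\sigma=2$.} By \eqref{eq:Q},
\[
g(2,\tau)=Q(u(k(4-\tau)-1),1-\varphi(4-\tau,2))=\vartheta Q(u(k(4-\tau)-1),\varphi(4-\tau,2))=\vartheta g\vartheta(2,\tau).
\]

\emph{Boundary values.} On $\sigma=0$, $\tau\le2$, only I and II occur, $\mu(0)=0$, and $g(0,\tau)=m_1(0,\tau)=(0,1+v(\tau-1))=(0,b(\tau))$ by \eqref{eq:ab}. On $\sigma=0$, $\tau\ge2$ we have $k(0)=0$, $u(-1)=1$, $\varphi\le\frac12$ and $Q(1,\varphi)=(0,1+6\varphi)=(0,b(\tau))$. On $\tau=4$, $\sigma\le2$ again the first argument of $Q$ is $1$; here $\varphi\ge\frac12$ and $Q(1,\varphi)=(3(2\varphi-1),4)=(4-b(4-\sigma),4)=(a(\sigma),4)$. On $\tau=4$, $\sigma\ge2$ we have $g(\sigma,4)=\vartheta g(0,4-\sigma)=\vartheta(0,b(4-\sigma))=(a(\sigma),4)$.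

\emph{Estimate.} In I there is no error. In II, $\mathrm{pos}_Y g(z)=m(\mathrm{pos}_X(z'))$ with $|z-z'|\le\delta$, so the error is at most $\Lambda\delta$. In III, $\mathrm{pos}_Yg=[-\kappa x,0]=m(\{x\})$ and $\mathrm{pos}_X=[\sigma-1,x]$ has length at most $\delta$, so the error is at most $\Lambda\delta$. In IV, $\mathrm{pos}_Yg\subset[-\kappa\delta,0]$, while $\mathrm{pos}_X\subset[0,\delta]$ and so $m(\mathrm{pos}_X)$ is within $\Lambda\delta$ of $m(\{0\})=\{0\}$; the error is at most $(\Lambda+\kappa)\delta$. In $\Sigma$, $\mathrm{pos}_X=[\min(\sigma,4-\tau)-1,1]$ and, by \eqref{eq:Q} and \eqref{eq:m3}, $\mathrm{pos}_Yg=m([\min(k(\sigma),k(4-\tau))-1,1])$; the left end points of the two intervals $[\,\cdot\,,1]$ differ by at most $\delta$, because $0\le k(\sigma)-\sigma\le\delta$. So the error is at most $\Lambda\delta$. On $\Delta_2$ the estimate follows by symmetry.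

\emph{Surjectivity.} Consider the loop $g|_{\partial T}$. On the diagonal side of $T$, $g$ runs along the diagonal from $(0,0)$ to $(2,2)$ (regions I and IV). Then it runs along the segment
\[
(2,2)\to(1-\kappa\delta,3+\kappa\delta)\to(1-\kappa,3+\kappa)
\]
of the line $\sigma+\tau=4$ (regions IV and III), which we call the spur. As $\vartheta$ fixes this line pointwise, $g$ then runs back along the spur and along the diagonal from $(2,2)$ to $(4,4)$. On the other two sides $g$ is a homeomorphism onto the side. The two passages of the spur cancel. So for an interior point $y$ of $T$ off the spur, $g|_{\partial T}$ has winding number $\pm1$ about $y$, and therefore $y\in g(T)$. As $g(T)$ is compact, $g(T)=T$.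
\end{proof}

\subsection{The map $G_R$ on pairs of times}\label{sec:GR}

Let $N\in\mathbb N$ and let $\delta_n\in(0,\frac12)$, $n>N$, with $\delta_n\to0$. Define homeomorphisms $\hat a,\hat b$ of $[0,\infty)$ by
\[
\hat a(\alpha_n+\sigma)=\alpha_n+a(\sigma),\qquad \hat b(\alpha_n+\tau)=\alpha_n+b(\tau)\qquad\text{on }V_n,\ n>N,
\]
and the identity elsewhere. Let $T_n=\{\alpha_n\le s\le t\le\omega_n\}$, let $T_n^\circ=\{\alpha_n<s\le t<\omega_n\}$, which is open in $\{s\le t\}$, and let
\[
\mathcal R=\{0\le s\le t<\infty\}\setminus\bigcup_{n>N}T_n^\circ .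
\]
Put $G_R=g_{\delta_n}$, translated by $\alpha_n$ in both coordinates, on $T_n$ for $n>N$, and $G_R(s,t)=(\hat a(s),\hat b(t))$ on $\mathcal R$.

\begin{lemma}\label{lem:GR}
$G_R$ is a continuous surjection of $\{0\le s\le t<\infty\}$ onto itself. It maps $\mathcal R$ homeomorphically onto $\mathcal R$, and $G_R(T_n)=T_n$ for $n>N$. If two different points have the same image, then both lie in one $T_n$ with $n>N$.
\end{lemma}

\begin{proof}
The sets $\mathcal R$ and $T_n$ meet in the edges $s=\alpha_n$ and $t=\omega_n$ of $T_n$, where the two definitions agree by the boundary values in Lemma~\ref{lem:g}. As the $T_n$ are disjoint and locally finite, $G_R$ is continuous.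

The homeomorphisms $\hat a,\hat b$ preserve each $V_n$, $n>N$, with its end points, and fix all points outside these intervals. Let $(s,t)\in\mathcal R$. If $s,t$ do not lie in a common $V_n$, $n>N$, then $\hat a\times\hat b$ and its inverse keep the order of $s$ and $t$, and the new coordinates again do not lie in a common $V_n$, $n>N$. If $s,t\in V_n$, $n>N$, then $s=\alpha_n$ or $t=\omega_n$, and this is preserved too. Hence $\hat a\times\hat b$ maps $\mathcal R$ homeomorphically onto itself. Together with $G_R(T_n)=T_n$ this gives surjectivity.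

Let two different points have the same image. They are not both in $\mathcal R$, so one lies in some $T_n^\circ$, $n>N$, and the image lies in $T_n$. If the other lies in $\mathcal R$, the image is in $T_n\cap\mathcal R$, i.e.\ on an edge $s=\alpha_n$ or $t=\omega_n$, and then the other point lies on the same edge of $T_n$. It cannot lie in $T_j$, $j\ne n$, because then the image would be in $T_j$, which is disjoint from $T_n$.
\end{proof}

\section{Limits of arcs}\label{sec:gamma}

If arcs $R_X[s_k,t_k]$ with $s_k\to\infty$ converge to $A\in\mathcal L_X$, continuity of the refinement to be constructed requires that the arcs $R_Y[G_R(s_k,t_k)]$ converge, and that the limit depends only on $A$. We have to show this, and that different $A$ give different limits.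

For $A\in C(P_0)$ with $A\not\subset M$ we write $A'=\overline{A\setminus M}$. Since $P_0\setminus M=D_0\setminus L$, we have $A'\subset A\cap D_0$. If $\ell\in A$, let $r_A=\max\{r\in[-1,1]:c([-1,r])\subset A\}$; this is how far $A$ reaches along $M$ from $\ell$.

\begin{lemma}\label{lem:gamma}
Define $\gamma(A)$ for $A\in\mathcal L_X$ by
\[
\gamma(A)=\begin{cases}
c\bigl(m(c^{-1}(A))\bigr)&\text{if }A\subset M,\\
A'&\text{if }A\not\subset M,\ \ell\notin A,\\
A'\cup c([-1,v(r_A)])&\text{if }A\not\subset M,\ \ell\in A .
\end{cases}
\]
If $R_X[s_k,t_k]\to A\in\mathcal L_X$ and $s_k\to\infty$, then $R_Y[G_R(s_k,t_k)]\to\gamma(A)$. The map $\gamma$ is a homeomorphism of $\mathcal L_X$ onto a compact set $\mathcal L_Y\subset C(D_0)$; it depends only on $\kappa$ and not on $N$ and $\delta_n$. Moreover, $P_0\in\mathcal L_X$, $\gamma(P_0)=D_0$, and $d_H(\gamma(A),\pi(A))\le2\kappa$ for all $A\in\mathcal L_X$.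
\end{lemma}

\begin{proof}
\emph{Convergence.} It suffices to show that every subsequence has a further subsequence along which the images converge to $\gamma(A)$. So we may assume that all $k$ fall under one of the cases below, with indices $n_k>N$, $n_k\to\infty$, that the real parameters in question converge, and that the limits $E$ below exist. The cases are exhaustive: if $[s_k,t_k]$ contains no $V_j$, one of (0)--(3) holds. As heights tend to $0$, only first coordinates matter.

\emph{Case (0): $s_k,t_k\in V_{n_k}$.} Let $z_k\in T$ be the translate of $(s_k,t_k)$. Then $c(\mathrm{pos}_X(z_k))\to A$, so $A\subset M$ and $\mathrm{pos}_X(z_k)\to c^{-1}(A)$. By Lemma~\ref{lem:g}, and as $\delta_{n_k}\to0$, $\mathrm{pos}_Y g_{\delta_{n_k}}(z_k)\to m(c^{-1}(A))$. So the images converge to $c(m(c^{-1}(A)))=\gamma(A)$.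

\emph{Case (1): $s_k\in V_{n_k}$, $t_k\in U_{n_k}$.} Write $s_k=\alpha_{n_k}+\sigma$. Then $\psi[s_k,\omega_{n_k}]=c([-1,r])$, where $r=1$ if $\sigma\le2$ and $r=3-\sigma$ if $\sigma\ge2$. We have $(s_k,t_k)\in\mathcal R$ and $\hat b(t_k)=t_k$, and we claim that
\[
\bar\psi[\hat a(s_k),\omega_{n_k}]=c([-1,v(r)]).
\]
If $\sigma\le2$, then $a(\sigma)\le3$, so the left side contains the waiting point $p=c(0)$ and equals $c([-1,0])$, and $v(1)=0$. If $\sigma\ge2$, then $a(\sigma)=3-v(r)\ge3$ by \eqref{eq:ab}, and $\xi(a(\sigma))=3-a(\sigma)=v(r)$. This proves the claim. Passing to limits (and writing $r$ for the limit of the $r$'s), $A=c([-1,r])\cup E$, and the images converge to $c([-1,v(r)])\cup E$, where $E\ni\ell$ is the limit of $\psi[\omega_{n_k},t_k]$, as in (P4). If $E=\{\ell\}$, then $A=c([-1,r])$, and the limit of the images is $\gamma(A)$ by \eqref{eq:m2}. Otherwise $E\cap M$ is finite and $E=\overline{E\setminus M}$. So $A\not\subset M$, $A'=E$, and $r_A=r$, because finitely many additional points of $M$ do not enlarge $r_A$. Again the limit is $\gamma(A)$.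

\emph{Case (1$'$): $s_k\in U_{n_k-1}$, $t_k\in V_{n_k}$.} Write $t_k=\alpha_{n_k}+\tau$. Then $\psi[\alpha_{n_k},t_k]=c([-1,r])$, where $r=\tau-1$ if $\tau\le2$ and $r=1$ if $\tau\ge2$. We have $(s_k,t_k)\in\mathcal R$, $\hat a(s_k)=s_k$ and $\bar\psi[\alpha_{n_k},\hat b(t_k)]=c([-1,v(r)])$: if $\tau\le2$, then $b(\tau)=1+v(r)\le1$; if $\tau\ge2$, then $b(\tau)\ge1$ and $v(1)=0$. Let $E\ni\ell$ be the limit of $\psi[s_k,\alpha_{n_k}]$ and continue as in (1).

\emph{Case (2): $s_k\in V_{n_k}$, $t_k\in V_{n_k+1}$.} Again $(s_k,t_k)\in\mathcal R$. By the computations in (1) and (1$'$), $A=c([-1,r])\cup E\cup c([-1,r'])=E\cup c([-1,\max(r,r')])$, where $E\ni\ell$ is the limit of the full paths $\psi(U_{n_k})$. These go from $\ell$ to $\partial B$, so $E$ is nondegenerate. As $v$ is increasing, the images converge to $E\cup c([-1,v(\max(r,r'))])$. As in (1), $A'=E$ and $r_A=\max(r,r')$, so this is $\gamma(A)$.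

\emph{Case (3): $s_k,t_k\in U_{n_k}$.} Here $G_R(s_k,t_k)=(s_k,t_k)$, and the images converge to $A\subset D_0$; we have to show $\gamma(A)=A$. If $A$ is nondegenerate, then by (P4) $A\cap M$ is finite and $A=A'$, and $r_A=-1$ if $\ell\in A$; so $\gamma(A)=A$. If $A=\{x\}$ with $x\notin M$, then $\gamma(A)=A'=A$. If $A=\{x\}$ with $x\in M\cap D_0=L$, then $\gamma(A)=A$ because $m(\{r\})=\{r\}$ for $r\le0$.

\emph{Case (4): $[s_k,t_k]\supset V_{j_k}$ for some $j_k$.} Then $(s_k,t_k)\in\mathcal R$, and also $[\hat a(s_k),\hat b(t_k)]\supset V_{j_k}$. The intervals $[s_k,t_k]$ and $[\hat a(s_k),\hat b(t_k)]$ differ only inside excursion intervals, whose $\bar\psi$-image is $L=\bar\psi(V_{j_k})$. Therefore $\bar\psi[\hat a(s_k),\hat b(t_k)]=\bar\psi[s_k,t_k]$, and the images converge to $\pi(A)$. Also $A\supset M$, because $\psi(V_{j_k})=M$ for all $k$. If $A=M$, then $\gamma(A)=c(m([-1,1]))=c([-1,0])=L=\pi(A)$. Otherwise $A=A'\cup M$, $r_A=1$, and $\gamma(A)=A'\cup L=\pi(A)$.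

This proves the convergence statement. In particular $\gamma(A)\in C(D_0)$.

\emph{Continuity.} Let $A_j\to A$ in $\mathcal L_X$. By the definition of $\mathcal L_X$ and the convergence statement there are $s_j\ge j$ and $t_j\ge s_j$ with $d_H(R_X[s_j,t_j],A_j)<\frac1j$ and $d_H(R_Y[G_R(s_j,t_j)],\gamma(A_j))<\frac1j$. Then $R_X[s_j,t_j]\to A$, so $R_Y[G_R(s_j,t_j)]\to\gamma(A)$, and $\gamma(A_j)\to\gamma(A)$.

\emph{Structure of $\mathcal L_X$.} Every $A\in\mathcal L_X$ arises in one of the cases, so the above shows for $A\not\subset M$: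
\begin{itemize}
\item if $\ell\in A$, then $A=A'\cup c([-1,r_A])$;
\item if $\ell\notin A$, then $A=A'$ (only case (3) can occur, as in the other cases $\ell\in A$ or $A\subset M$);
\item if $A'\cap L$ is infinite, then case (4) occurs and $A=A'\cup M$.
\end{itemize}

\emph{Injectivity.} If $A\not\subset M$, then $\gamma(A)\setminus L=A'\setminus L=A\setminus M\ne\emptyset$. So $\gamma(A)\subset L$ if and only if $A\subset M$, and on these $A$ injectivity holds since $m$ is injective. Let $A\not\subset M$. Then $\gamma(A)$ determines $A\setminus M$, hence $A'$; it also determines whether $\ell\in A$, since $\ell\in A$ if and only if $\ell\in\gamma(A)$. If $\ell\notin A$, then $A=A'$. If $\ell\in A$ and $A'\cap L$ is infinite, then $A=A'\cup M$. If $\ell\in A$ and $A'\cap L$ is finite, then $v(r_A)=\max\{r\le0:c([-1,r])\subset\gamma(A)\}$ determines $r_A$ and thus $A=A'\cup c([-1,r_A])$.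

So $\gamma$ is a homeomorphism onto its image. By (P3), $P_0$ is a limit as in case (4), and $\gamma(P_0)=\pi(P_0)=D_0$.

\emph{Distance to $\pi(A)$.} If $A\subset M$, the estimate follows from \eqref{eq:m4}, as $c$ is $1$-Lipschitz and $\pi c(r)=c(r^-)$. If $A\not\subset M$ and $\ell\notin A$, then $\gamma(A)=A=\pi(A)$. If $A\not\subset M$ and $\ell\in A$, then $\pi(A)=A'\cup c([-1,r_A^-])$, and $|v(r_A)-r_A^-|\le\kappa$.
\end{proof}

\section{The homeomorphism $C(P)\to C(D)$}\label{sec:Ginf}

\begin{proposition}\label{prop:Ginf}
For every $\varepsilon>0$ there are $\kappa\in(0,\frac14)$ with $\kappa\le\varepsilon/16$, a homeomorphism $\theta\colon\mathcal E_X\to\mathcal E_Y$ with $\theta(P_0)=D_0$ and $d_H(\theta(A),\pi(A))<\varepsilon/4$ for all $A$, and a homeomorphism $G_\infty\colon C(P)\to C(D)$ with $d_H(G_\infty(A),\pi(A))<\varepsilon/2$ for all $A$, such that $G_\infty=\gamma$ on $\mathcal L_X$, where $\gamma$ belongs to $\kappa$, and $G_\infty=\theta$ on $\mathcal E_X$.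
\end{proposition}

\begin{proof}
\emph{(a) $C(\pi)\colon C(P)\to C(D)$ is a uniform limit of homeomorphisms.} As $P$ and $D$ are Peano continua without free arcs, $C(P)\cong Q\cong C(D)$ \cite{CS}. The mapping $C(\pi)$ is surjective, because it is the identity on $C(D)$. We determine its point inverses. Over $C\in C(D)$ with $p\notin C$ the point inverse is $\{C\}$; over $\{p\}$ it is $C(\hat F)$. Let $p\in C\ne\{p\}$ and $\pi(A)=C$. Then $A\supset\overline{C\setminus\{p\}}=C$, so $p\in A$ and $A\cap D=C$. Also, $A\cap\hat F$ is connected, as it is the image of $A$ under the retraction $P\to\hat F$ that maps $D$ to $p$. So the point inverse is $\{C\cup E:p\in E\in C(\hat F)\}$, which is homeomorphic to $\{E\in C(\hat F):p\in E\}$. With a convex metric on $\hat F$, $E\mapsto N_t(E)$, $t\ge0$, contracts $C(\hat F)$, and also $\{E\in C(\hat F):p\in E\}$, in itself to the point $\hat F$. Hence all point inverses are contractible, and the claim follows from \cite{Ch}.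

\emph{(b) $\mathcal L_X\cup\mathcal E_X$ is a Z-set in $C(P)$, and $\mathcal L_Y\cup\mathcal E_Y$ is a Z-set in $C(D)$.} First, $C(P_0)$ is a Z-set in $C(P)$: with a convex metric on $P$, the mappings $A\mapsto N_t(A)$ with small $t>0$ are close to the identity, and $N_t(A)\not\subset P_0$ because $P_0$ has empty interior. Hence its compact subset $\mathcal L_X$ is a Z-set.

Second, $\mathcal E_X$ is a Z-set in $C(P)$. We have to push continua off a point of $P_0$ so that they remain connected. Given $i_0$, choose a closed disc $W\subset\operatorname{int}B$ with small radius $r_0$ and center $c_0$ that misses $p,z_1,\dots,z_{i_0}$. Let $\varpi\colon P\to P$ collapse each $S_i$ with $z_i\in W$ to $z_i$. It is continuous and moves points at most $2^{-i_0}$. Define $\chi(x)=\{\varpi(x)\}$ if $\varpi(x)\notin W$. If $\varpi(x)\in W$ has polar coordinates $(r_0\varrho,\phi)$ about $c_0$, let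
\[
\chi(x)=\bigl\{(r_0\max(\varrho,\tfrac12),\phi'):|\phi'-\phi|\le\pi\max(0,1-2\varrho)\bigr\}.
\]
So $\chi(x)=\{\varpi(x)\}$ for $\varrho\ge\frac12$. As $\varrho$ decreases from $\frac12$ to $0$, $\chi(x)$ is an arc of the circle of radius $r_0/2$ that grows from a point to the whole circle. Thus $\chi\colon P\to C(P)$ is continuous. The union of a continuum of continua is a continuum, so $A\mapsto\bigcup_{x\in A}\chi(x)$ is a continuous mapping $C(P)\to C(P)$. It moves points at most $2^{-i_0}+2r_0$, and its values miss $c_0\in P_0$, so they are not in $\mathcal E_X$.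

Both arguments apply verbatim to $C(D_0)$, $\mathcal L_Y$ and $\mathcal E_Y$ in $C(D)$, using only the discs $S_i$ with $i\in I_D$. Finite unions of Z-sets are Z-sets.

\emph{(c) The homeomorphism $\theta$.} For $A\in\mathcal E_X$ the set $A\cap S_i$ is connected, as it is the image of $A$ under the retraction of $P$ onto $S_i$ that maps the rest to $z_i$. So
\[
(E_i)_i\mapsto P_0\cup\bigcup_iE_i\,,\qquad \prod_{i\in I_D\cup I_F}\{E\in C(S_i):z_i\in E\}\to\mathcal E_X,
\]
is a bijection. It is continuous because $\operatorname{diam}S_i\to0$, and so it is a homeomorphism by compactness. In the same way $\mathcal E_Y$ is the product over $i\in I_D$. Given $i_1$, choose a bijection $\beta\colon I_D\cup I_F\to I_D$ with $\beta(i)=i$ for $i\in I_D$, $i\le i_1$. Transport the $i$-th coordinate to the $\beta(i)$-th by the pointed similarity $S_i\to S_{\beta(i)}$. This gives a homeomorphism $\theta\colon\mathcal E_X\to\mathcal E_Y$ with $\theta(P_0)=D_0$. The sets $\theta(A)$ and $\pi(A)$ both contain $D_0$, and they differ only inside discs $S_j$ with $j>i_1$. Hence $d_H(\theta(A),\pi(A))\le2^{-i_1}$.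

\emph{(d) Extension.} Let $\zeta$ be given by Z-set unknotting for $\mathcal M=C(D)$ and $\eta=\varepsilon/4$. By (a) choose a homeomorphism $G_0\colon C(P)\to C(D)$ within $\min(\zeta/2,\varepsilon/4)$ of $C(\pi)$. Choose $\kappa\in(0,\frac14)$, $\kappa\le\varepsilon/16$, and $i_1$ such that $2\kappa$ and $2^{-i_1}$ are less than $\min(\zeta/2,\varepsilon/4)$. Let $\gamma$ and $\theta$ be the homeomorphisms for these choices (Lemma~\ref{lem:gamma} and (c)). Since $\mathcal L_X\subset C(P_0)$ and $\mathcal L_Y\subset C(D_0)$, we have $\mathcal L_X\cap\mathcal E_X=\{P_0\}$ and $\mathcal L_Y\cap\mathcal E_Y=\{D_0\}$, and $\gamma(P_0)=D_0=\theta(P_0)$. So $\gamma\cup\theta\colon\mathcal L_X\cup\mathcal E_X\to\mathcal L_Y\cup\mathcal E_Y$ is a homeomorphism. Both $G_0$ and $\gamma\cup\theta$ are within $\zeta/2$ of $C(\pi)$ where defined, the latter with strict inequality. Therefore $(\gamma\cup\theta)G_0^{-1}$, defined on $G_0(\mathcal L_X\cup\mathcal E_X)$, is a homeomorphism between Z-sets of $C(D)$ that moves points less than $\zeta$. It extends to a homeomorphism $\hat k$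 of $C(D)$ moving points less than $\varepsilon/4$. Then $G_\infty=\hat kG_0$ has the required properties.
\end{proof}

\section{The refinement of $C(f)$}\label{sec:assembly}

\begin{proof}[Proof of Theorem A\textup{(1)}]
Let $\varepsilon>0$, and let $\kappa,\theta,G_\infty$ be given by Proposition~\ref{prop:Ginf}. They do not depend on $N$ and $\delta_n$, which we choose now. Choose $N$ with $4/(1+\alpha_n)^2<\varepsilon/8$ for $n>N$. Then on each $V_n$, $n>N$, the heights $\frac1{1+t}$ vary by less than $\varepsilon/8$. Choose $\delta_n\in(0,\frac12)$, $n>N$, with $\delta_n\to0$ such that $\eta_n=(\Lambda+1)\delta_n\le\varepsilon/16$ and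
\begin{equation}\label{eq:minv}
d_H(m(I),m(I'))\le2\eta_n\quad\Longrightarrow\quad d_H(I,I')\le\varepsilon/8\qquad(I,I'\in C([-1,1])),
\end{equation}
which is possible because $m^{-1}$ is uniformly continuous. Let $G_R,\hat a,\hat b$ be as in Section~\ref{sec:GR}, and define $G\colon C(X)\to C(Y)$ by
\[
G(A)=G_\infty(A)\ (A\in C(P)),\qquad G(R_X[s,t])=R_Y[G_R(s,t)],
\]
\[
G(A\cup R_X[s,\infty))=\theta(A)\cup R_Y[\hat a(s),\infty)\ (A\in\mathcal E_X).
\]

\emph{Continuity.} Consider a convergent sequence in $C(X)$. Passing to subsequences, we may assume that its elements are of one type and that their parameters $s_k,t_k$ converge in $[0,\infty]$. Type (i) is closed in $C(X)$, and $G_\infty$ is continuous.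

Type (ii). If $s_k\to s$ and $t_k\to t<\infty$, use the continuity of $G_R$. If $s_k\to s<\infty$ and $t_k\to\infty$, the limit is $P_0\cup R_X[s,\infty)$ by \eqref{eq:limits}. Eventually $s_k,t_k$ lie in no common $V_n$, so $G_R(s_k,t_k)=(\hat a(s_k),\hat b(t_k))$, and the images converge to $D_0\cup R_Y[\hat a(s),\infty)=\theta(P_0)\cup R_Y[\hat a(s),\infty)$. If $s_k\to\infty$, the limit is some $A\in\mathcal L_X$, and by Lemma~\ref{lem:gamma} the images converge to $\gamma(A)=G_\infty(A)$.

Type (iii), with elements $A_k\cup R_X[s_k,\infty)$. If $s_k\to s<\infty$, then after passing to a subsequence $A_k\to A\in\mathcal E_X$, the limit is $A\cup R_X[s,\infty)$, and the images converge to $\theta(A)\cup R_Y[\hat a(s),\infty)$. If $s_k\to\infty$, the limit is some $A\in C(P)$. Since $P_0\subset A_k$, \eqref{eq:limits} gives $A_k\to A$, so $A\in\mathcal E_X$, and the images converge to $\theta(A)=G_\infty(A)$.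

\emph{Surjectivity.} $G_\infty$, $G_R$, $\theta$ and $\hat a$ are surjective; use Lemma~\ref{lem:types} for $Y$.

\emph{Small point inverses.} $G$ preserves the types and is injective on types (i) and (iii). Let $R_X[s,t]\ne R_X[s',t']$ have the same image. By Lemma~\ref{lem:GR}, $(s,t),(s',t')\in T_n$ for some $n>N$. Let $z,z'\in T$ be their translates. By Lemma~\ref{lem:g}, $m\,\mathrm{pos}_X(z)$ and $m\,\mathrm{pos}_X(z')$ are both within $\eta_n$ of the same set, so $d_H(\mathrm{pos}_X(z),\mathrm{pos}_X(z'))\le\varepsilon/8$ by \eqref{eq:minv}. As $c$ is $1$-Lipschitz and heights on $V_n$ vary by less than $\varepsilon/8$, the two arcs have Hausdorff distance at most $\varepsilon/8$. So all point inverses of $G$ have diameter less than $\varepsilon$.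

\emph{Closeness.} On type (i), $d_H(G_\infty(A),\pi(A))<\varepsilon/2$.

Let $(s,t)\in T_n$, $n>N$, with translate $z\in T$. The set $\mathrm{pos}_Y(z)$ is the image of $\mathrm{pos}_X(z)$ under $r\mapsto r^-$. So by \eqref{eq:m4} and Lemma~\ref{lem:g},
\[
d_H(\mathrm{pos}_Y(z),\mathrm{pos}_Yg_{\delta_n}(z))\le2\kappa+\eta_n\le\tfrac3{16}\varepsilon .
\]
As heights vary by less than $\varepsilon/8$, $f(R_X[s,t])=R_Y[s,t]$ and $R_Y[G_R(s,t)]$ have distance at most $\frac3{16}\varepsilon$.

Let $(s,t)\in\mathcal R$. Then $s\le\hat a(s)\le\hat b(t)\le t$, and $R_Y[s,t]$ and $R_Y[\hat a(s),\hat b(t)]$ differ only by the subarcs over $[s,\hat a(s)]$ and $[\hat b(t),t]$, which are degenerate or lie over intervals $V_n$, $n>N$. We claim that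
\[
\operatorname{diam}\xi^-([\sigma,a(\sigma)])\le\kappa,\qquad \operatorname{diam}\xi^-([b(\tau),\tau])\le\kappa .
\]
The second follows from the first, as $b(\tau)=4-a(4-\tau)$ and $\xi(4-\tau)=\xi(\tau)$. For the first, $a(\sigma)=\sigma$ on $[0,1]$. On $[1,2]$ both $\sigma$ and $a(\sigma)=2\sigma-1$ lie in $[1,3]$, where $\xi^-=0$. On $[2,3]$, $a(\sigma)=3+\kappa(\sigma-2)$, and $\xi^-([\sigma,a(\sigma)])\subset[-\kappa,0]$. On $[3,4]$, $0\le a(\sigma)-\sigma\le\kappa$. So the subarcs have diameter at most $\max(\kappa,\varepsilon/8)=\varepsilon/8$, and the distance of $R_Y[s,t]$ and $R_Y[G_R(s,t)]$ is at most $\varepsilon/8$.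

On type (iii), $f(A\cup R_X[s,\infty))=\pi(A)\cup R_Y[s,\infty)$, and by Proposition~\ref{prop:Ginf} and the preceding argument its distance to $\theta(A)\cup R_Y[\hat a(s),\infty)$ is at most $\max(\varepsilon/4,\varepsilon/8)$.

Hence $\rho(G,C(f))<\varepsilon$. Since such a surjection $G$ exists for every $\varepsilon>0$, the compact image of $C(f)$ is dense in $C(Y)$, so $C(f)$ is surjective. Thus $G$ is an $\varepsilon$-refinement of $C(f)$, and $C(f)$ is refinable. Together with Section~\ref{sec:two} this proves Theorem~A.
\end{proof}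

\section{Locally connected continua}\label{sec:lc}

In this section we prove Theorem~B. That refinability yields monotonicity rests on local connectedness of the range.

\begin{lemma}\label{lem:mono}
Let $r\colon M_1\to M_2$ be a refinable mapping of compact metric spaces, with $M_2$ locally connected. Then $r$ is monotone.
\end{lemma}

\begin{proof}
Suppose $r^{-1}(y)=A_1\sqcup A_2$ with $A_1,A_2$ closed and nonempty. Take open sets $O_i\supset A_i$ at distance $d_0>0$ from each other, and a closed connected neighborhood $N$ of $y$ with $r^{-1}(N)\subset O_1\cup O_2$. The compact set $r(M_1\setminus(O_1\cup O_2))$ is disjoint from $N$. So for small $\varepsilon<d_0$ an $\varepsilon$-refinement $g$ of $r$ satisfies $g^{-1}(N)\subset O_1\cup O_2$ and $g(A_i)\subset N$. Then $N$ is the union of the nonempty closed sets $g(g^{-1}(N)\cap\overline{O_i})$, $i=1,2$. Since $N$ is connected, they intersect, and some point inverse of $g$ has diameter at least $d_0>\varepsilon$, a contradiction.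
\end{proof}

\begin{lemma}\label{lem:hyplc}
If $Y$ is a locally connected continuum, then $2^Y$ and $C(Y)$ are locally connected.
\end{lemma}

\begin{proof}
Use a convex metric on $Y$. Let $d_H(A,B)\le t$. Then $B\subset N_t(A)\subset N_{2t}(B)$. Join $A$ to $B$ by the path that consists of $N_s(A)$, $0\le s\le t$, from $A$ to $N_t(A)$; of $N_t(A)\cup N_s(B)$, $0\le s\le2t$, from $N_t(A)$ to $N_{2t}(B)$; and of $N_s(B)$, with $s$ decreasing from $2t$ to $0$. All these sets are within $3t$ of $A$, and they are connected if $A$ and $B$ are, since $B\subset N_t(A)\cap N_s(B)$. So points of $2^Y$ or $C(Y)$ at distance at most $t$ are joined by a path in the closed $3t$-ball about one of them.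
\end{proof}

\begin{proof}[Proof of Theorem B]
\emph{If $C(f)$ is refinable, then \textup{(a)} holds.} By Lemmas~\ref{lem:mono} and~\ref{lem:hyplc}, $C(f)^{-1}(\{y\})=C(f^{-1}(y))$ is connected for each $y\in Y$. (By $C(f^{-1}(y))$ we mean the space of all subcontinua of $X$ contained in $f^{-1}(y)$.) Hence $f^{-1}(y)$ is connected, since a separation $f^{-1}(y)=A_1\sqcup A_2$ would give the separation $C(A_1)\sqcup C(A_2)$.

\emph{\textup{(c)}$\Rightarrow$\textup{(a)}.} In the same way, the space $(2^f)^{-1}(\{y\})$ of all nonempty closed subsets of $f^{-1}(y)$ is connected. If $f^{-1}(y)=A_1\sqcup A_2$ were a separation, the set of those contained in $A_1$ would be a nonempty proper clopen subset.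

\emph{\textup{(b)}$\Rightarrow$\textup{(c)}.} Clear, as uniform limits of homeomorphisms are refinable.

\emph{\textup{(a)}$\Rightarrow$\textup{(b)}.} $X$ and $Y$ are nondegenerate Peano continua, so $2^X\cong Q\cong2^Y$ by \cite{CS}, and $2^f$ is surjective. By \cite{Ch} it suffices to show that each point inverse
\[
\mathcal F_C=\{A\in2^X:f(A)=C\},\qquad C\in2^Y,
\]
is contractible in each of its neighborhoods $\mathcal U$ in $2^X$. The idea is to expand the sets $A\in\mathcal F_C$ by convex neighborhoods. In general $N_t(A)$ leaves $f^{-1}(C)$, so we have to work in a neighborhood of $f^{-1}(C)$. For closed $V\supset f^{-1}(C)$ put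
\[
\mathcal V(V)=\{A\in2^X:A\subset V,\ f(A)\supset C\}.
\]
If $V_k\to f^{-1}(C)$ and $A_k\in\mathcal V(V_k)$, then every limit $A$ of a subsequence satisfies $A\subset f^{-1}(C)$ and $f(A)\supset C$, so $A\in\mathcal F_C$. Hence $\mathcal V(V)\subset\mathcal U$ if $V$ is close to $f^{-1}(C)$. Since $X$ is a finite union of Peano continua of arbitrarily small diameter, we can choose such a $V$ that is a finite union of Peano continua meeting $f^{-1}(C)$. Its components $V_1,\dots,V_k$ are Peano continua that meet $f^{-1}(C)$, and they are clopen in $V$.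

Let $A\in\mathcal F_C$. Then $A\cap V_j\ne\emptyset$ for each $j$, and this is where monotonicity is used: pick $x\in V_j\cap f^{-1}(C)$. The connected set $f^{-1}(f(x))\subset f^{-1}(C)\subset V$ lies in $V_j$, and it meets $A$ because $f(x)\in C=f(A)$. With convex metrics on the $V_j$ and corresponding neighborhoods $N_t^{V_j}$,
\[
A\mapsto\bigcup_jN_t^{V_j}(A\cap V_j),\qquad t\ge0,
\]
is a homotopy of $\mathcal F_C$ in $\mathcal V(V)\subset\mathcal U$ from the inclusion to the constant mapping with value $V$. It stays in $\mathcal V(V)$ because its values contain $A$ and are contained in $V$. It is continuous because the $V_j$ are clopen in $V$ and all $A\cap V_j$ are nonempty.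
\end{proof}

\begin{thebibliography}{9}

\bibitem{BM} Bing, Moise (1949). [Every Peano continuum has a convex metric.]

\bibitem{Ch} Chapman, \emph{Lectures on Hilbert Cube Manifolds}, CBMS 28, 1976.

\bibitem{CS} Curtis, Schori, Fund. Math. 101 (1978).

\bibitem{IN} \emph{Induced Near-Homeomorphisms}, \texttt{http://web.mst.edu/\~{}wjcharat/publications/ind-near.pdf}.

\end{thebibliography}

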